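\title{Orthogonal and symplectic blocks in the isometry groups of locally unitarily invariant norms}

\begin{abstract}
A norm on $\mathbb C^{n_1}\otimes\dots\otimes\mathbb C^{n_p}$ is locally unitarily invariant if it is unchanged by all maps $U_1\otimes\dots\otimes U_p$ with $U_j$ unitary. It was conjectured that the isometry group of such a norm always consists of the unitaries that are local with respect to some coarser partition of the factors, composed with some permutations of blocks. We disprove this by an explicit norm on $(\mathbb C^2)^{\otimes 4}$ whose isometry group is $\mathbb T\cdot O(16)$. We then determine all identity components of isometry groups: for them the conjectured description becomes correct once blocks of at least three two-dimensional factors are also allowed to carry an orthogonal or symplectic group in place of the full unitary group, and all groups of this extended form occur, with a single exception. As a consequence, the conjecture holds, disregarding one-dimensional factors, exactly when at most two factors are two-dimensional or the space is $\mathbb C^2\otimes\mathbb C^2\otimes\mathbb C^2$.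
\end{abstract}

\section{The question and the answer}

\subsection{Local invariance and the natural guess}

Let $n_1,\dots,n_p$ be positive integers, $[p]=\{1,\dots,p\}$, $H=\mathbb C^{n_1}\otimes\dots\otimes\mathbb C^{n_p}$ and $N=\dim H$. Let
\[
\mathcal L=\{U_1\otimes\dots\otimes U_p:\ U_j\in M_{n_j}\text{ unitary}\}
\]
be the group of local unitaries. A norm $\|\cdot\|$ on $H$ is \emph{locally unitarily invariant} if $\|gv\|=\|v\|$ for all $g\in\mathcal L$ and $v\in H$. Its \emph{isometry group} $\mathcal G$ is the group of all linear maps $\Phi:H\to H$ with $\|\Phi(v)\|=\|v\|$ for all $v$. By assumption $\mathcal L\subset\mathcal G$. Which further maps can $\mathcal G$ contain?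

For $p=2$ we may write a vector of $\mathbb C^n\otimes\mathbb C^m$ as an $n\times m$ matrix $X$. Then $U\otimes W$ acts by $X\mapsto UXW^T$, and a locally unitarily invariant norm is the same as a unitarily invariant matrix norm, that is, $\|UXW\|=\|X\|$ for all unitaries $U\in M_n$, $W\in M_m$. Here the answer is known \cite{Sourour,LiTsing,DjokovicLi}: if such a norm is not a multiple of the Frobenius norm, its isometries are exactly the maps $X\mapsto UXW$ with $U,W$ unitary and, if $n=m$, the maps $X\mapsto UX^TW$. In tensor language, either $\mathcal G$ is the full unitary group of $H$, or it consists of the local unitaries together with, for $n=m$, their products with the swap of the two factors.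

For larger $p$ a norm may forget part of the tensor structure. Let $P=\{P_1,\dots,P_r\}$ be a partition of $[p]$. Put $H_Q=\bigotimes_{j\in Q}\mathbb C^{n_j}$ for $Q\subset[p]$ and $d_i=\dim H_{P_i}$, so that $H=\bigotimes_iH_{P_i}$. A vector $\bigotimes_i v_i$ with $v_i\in H_{P_i}$ is called a \emph{$P$-product vector}. The norm
\[
\|v\|_P=\max\{|\langle w,v\rangle|:\ w\text{ a }P\text{-product vector of Euclidean length }1\}
\]
is invariant under all $U_1\otimes\dots\otimes U_r$ with $U_i$ unitary on $H_{P_i}$, and under permutations of blocks of equal dimension, because these unitary maps permute the unit $P$-product vectors. To fix the permutations, list the product basis of each $H_{P_i}$ lexicographically, with the factors in increasing order of their indices. This identifies $H_{P_i}$ with $\mathbb C^{d_i}$. For a permutation $\sigma$ of $[r]$ with $d_{\sigma(i)}=d_i$ for all $i$ (call it \emph{admissible} for $P$), let $S_\sigma$ be the swap operator that carries the content of block $i$ to block $\sigma(i)$. Then $S_\sigma S_\tau=S_{\sigma\tau}$. Put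
\[
G_P=\{U_1\otimes\dots\otimes U_r:\ U_i\text{ unitary on }H_{P_i}\},\qquad
G_{P,\Sigma}=\bigcup_{\sigma\in\Sigma}S_\sigma G_P
\]
for a set $\Sigma$ of admissible permutations. Any other unitary identification of blocks would change $S_\sigma$ only by a right factor in $G_P$, and so would not change $S_\sigma G_P$. These examples and the case $p=2$ suggest the following guess.

\begin{quote}
\textbf{Conjecture} \cite{Talk}. \emph{For every locally unitarily invariant norm on $\mathbb C^{n_1}\otimes\dots\otimes\mathbb C^{n_p}$ there are a partition $P$ of $[p]$ and a set $\Sigma$ of admissible permutations such that $\mathcal G=G_{P,\Sigma}$.}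
\end{quote}

\subsection{A bilinear form that local unitaries cannot avoid}

The conjecture is false. Its failure comes from a special feature of dimension $2$. Let
\[
J=\begin{pmatrix}0&1\\-1&0\end{pmatrix},\qquad U^TJU=\det(U)\,J\quad\text{for all }U\in M_2 .
\]
So a unitary $2\times 2$ matrix preserves the bilinear form of $J$ up to a phase, and on $(\mathbb C^2)^{\otimes p}$ every local unitary preserves the form of $J^{\otimes p}$ up to a phase. Consider the group of unitaries that preserve this form. For $p\ge3$ it is too large to respect a tensor decomposition, yet it has only about half the dimension of the full unitary group. For $n\ge3$ nothing similar to $J$ exists: if $B\neq0$ and $U^TBU\in\mathbb CB$ for all unitary $U\in M_n$, then diagonal $U$ show that the nonzero entries of $B$ lie at positions $(a,b),(b,a)$ for a single pair $a,b$ (possibly $a=b$), and permutation matrices move this pair.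

Throughout, $\langle\cdot,\cdot\rangle$ is the standard inner product, conjugate-linear in the first slot, $\|\cdot\|_2$ is its norm, $U(N)$ is its unitary group, and $\mathbb T$ is the group of unit scalars.

\begin{theorem}\label{thm:counter}
Let $p\ge4$ be even, $n_1=\dots=n_p=2$, $N=2^p$ and $\Omega=J^{\otimes p}$. Then
\[
\nu(v)=\sqrt{\tfrac12\big(\|v\|_2^2+|v^T\Omega v|\big)}
\]
is a locally unitarily invariant norm on $(\mathbb C^2)^{\otimes p}$. Its isometry group is $\mathbb T\cdot\{g\in U(N):g^T\Omega g=\Omega\}\cong\mathbb T\cdot O(N)$ and is not of the form in the conjecture.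
\end{theorem}

\subsection{What is true}

Forms like $J^{\otimes p}$ turn out to be the only obstruction. We first remove trivial factors. An index with $n_j=1$ contributes only scalars: deleting it does not change $H$, $\mathcal L$ or $\mathcal G$. If all $n_j=1$, then $\mathcal G=\mathbb T$ and the conjecture holds. Otherwise deletion does not affect the conjecture either. Given $G_{P,\Sigma}$, we delete these indices from the blocks, drop the blocks that become empty, and restrict the permutations to the remaining blocks. This is possible since admissible permutations preserve dimensions, and it does not change $G_{P,\Sigma}$. Conversely, deleted indices may be attached to any block.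

So \emph{from now on all $n_j\ge2$, except where the opposite is said}. In particular all blocks have dimension at least $2$. Call $j$ a \emph{qubit} if $n_j=2$ and \emph{big} if $n_j\ge3$. For a set $Q$ of qubits let $\Omega_Q=J^{\otimes Q}$ and
\[
O(\Omega_Q)=\{g\in U(H_Q):\ g^T\Omega_Qg=\Omega_Q\}.
\]
For $|Q|$ even this group is isomorphic to $O(2^{|Q|})$, and for $|Q|$ odd it is the compact symplectic group $Sp(2^{|Q|-1})$; both facts are recalled in Section~\ref{sec:counter}. A subscript $0$ on a group denotes the identity component.

\begin{definition}\label{def:pattern}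
A \emph{pattern} is a partition $P=\{P_1,\dots,P_r\}$ of $[p]$ in which each block has a type, U or F; type F is allowed only for blocks that consist of at least three qubits. The group of the pattern is $K=\{g_1\otimes\dots\otimes g_r:\ g_i\in K_i\}$, where $K_i=U(H_{P_i})$ for type U and $K_i=\mathbb T\cdot O(\Omega_{P_i})_0$ for type F.
\end{definition}

Thus $K_i$ is $\mathbb T\cdot SO(2^{|P_i|})$ or $\mathbb T\cdot Sp(2^{|P_i|-1})$ on a block of type F (for ``form''). The group $K$ is compact and connected. It contains $\mathcal L$, because $U(2)=\mathbb T\cdot SU(2)$, and $SU(2)$ is connected and preserves $J$.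

\begin{theorem}[Structure]\label{thm:structure}
Let $\mathcal G$ be the isometry group of a locally unitarily invariant norm. Then $\mathcal G\subset U(N)$, and the identity component of $\mathcal G$ is the group $K$ of a unique pattern. Every $h\in\mathcal G$ has the form $S_\sigma(U_1\otimes\dots\otimes U_r)$, where $\sigma$ preserves the dimensions and types of the blocks, each $U_i$ is unitary on $H_{P_i}$, and $U_i\in\mathbb T\cdot O(\Omega_{P_i})$ for blocks of type F. If no block has type F, then $\mathcal G=G_{P,\Sigma}$ for a set $\Sigma$ of admissible permutations, as in the conjecture.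
\end{theorem}

\begin{theorem}[Realization]\label{thm:real}
The group $K$ of a pattern is the identity component of the isometry group of some locally unitarily invariant norm, except precisely when $r=1$, the block has type F, and $p$ is odd.
\end{theorem}

\begin{theorem}[Exact range]\label{thm:range}
Allow $n_j=1$ again, and let $m=\#\{j:n_j\ge2\}$ and $q=\#\{j:n_j=2\}$.
\begin{enumerate}
\item[(a)] The conjecture holds for all locally unitarily invariant norms on $\mathbb C^{n_1}\otimes\dots\otimes\mathbb C^{n_p}$ if and only if it is not the case that $q\ge3$ and $m\ge4$; that is, if and only if $q\le2$ or $m=q=3$.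
\item[(b)] Let $P$ be a partition of $\{j:n_j\ge2\}\ne\emptyset$ with block dimensions $d_1,\dots,d_r$, and let $\Sigma$ be a subgroup of the group of admissible permutations. Then $G_{P,\Sigma}$ is the isometry group of some locally unitarily invariant norm, unless $r=2$, $d_1=d_2$ and $\Sigma=\{1\}$, in which case it is not. So when $m\ge1$ and either $q\le2$ or $m=q=3$, the isometry groups are exactly the groups $G_{P,\Sigma}$ that are not excluded here.
\end{enumerate}
\end{theorem}

In particular, disregarding one-dimensional factors, the smallest counterexamples have four tensor factors. When blocks of type F occur, the identity components are completely classified by Theorems~\ref{thm:structure} and~\ref{thm:real}. For the component group we give only the containment in Theorem~\ref{thm:structure} and the orbit criterion of Lemma~\ref{lem:orbit}.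

The proof has two parts. First we pass from $\mathcal G$ to its Lie algebra. Local invariance forces its complexification to be a sum of pieces $M_A$ indexed by sets $A\subset[p]$, and closure under commutators becomes a combinatorial rule on the sets that occur. Solving this rule gives the patterns (Section~\ref{sec:lie}). Second, we ask which groups are isometry groups. A norm that is invariant under a group sees only the orbits of the group, and this is the only restriction (Section~\ref{sec:real}). Section~\ref{sec:range} combines the two parts.

\section{First facts}\label{sec:first}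

\begin{lemma}\label{lem:unitary}
The isometry group $\mathcal G$ of a locally unitarily invariant norm is compact, and $\mathcal L\subset\mathcal G\subset U(N)$.
\end{lemma}

\begin{proof}
Isometries are injective, hence bijective, so $\mathcal G$ is a group. It is closed in $\mathrm{End}(H)$, since a limit of isometries is an isometry, and bounded, since each isometry has operator norm $1$ with respect to $\|\cdot\|$. So $\mathcal G$ is compact. Averaging the standard inner product over the Haar measure of $\mathcal G$ gives a $\mathcal G$-invariant inner product $\langle u,Av\rangle$ with $A>0$. For $g\in\mathcal L$ invariance reads $g^*Ag=A$, that is, $Ag=gA$. The unitary matrices span $M_n$, so $\mathcal L$ spans $\bigotimes_jM_{n_j}=\mathrm{End}(H)$, and $A$ commutes with everything. So $A$ is a scalar, and $\mathcal G$ preserves the standard inner product.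
\end{proof}

We shall use repeatedly that $\mathcal L$ spans $\mathrm{End}(H)$; in particular $\mathcal L$ acts irreducibly on $H$. The next lemma recognizes the partition and the permutations in a group of the conjectured form.

\begin{lemma}\label{lem:component}
Let $P$ be a partition of $[p]$ and $\Sigma$ a set of admissible permutations.
\begin{enumerate}
\item[(a)] If $G_{P,\Sigma}$ is a group, then its identity component is $G_P$.
\item[(b)] $S_\sigma G_P=S_\tau G_P$ only for $\sigma=\tau$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\mathcal G=G_{P,\Sigma}$. Since $I\in\mathcal G$, we have $I\in S_\sigma G_P$ for some $\sigma\in\Sigma$. Then $S_\sigma\in G_P$ and $G_P=S_\sigma G_P\subset\mathcal G$. So $\mathcal G$ is a finite union of cosets of the compact connected group $G_P$. These cosets are closed, so $G_P$ is open and closed in $\mathcal G$.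

(b) If the cosets agree, then $S_\rho\in G_P$ for $\rho=\tau^{-1}\sigma$. Conjugation by an element of $G_P$ maps each algebra $\mathrm{End}(H_{P_i})\otimes I$ to itself, whereas conjugation by $S_\rho$ maps it to $\mathrm{End}(H_{P_{\rho(i)}})\otimes I$. For $\rho(i)\neq i$ these two algebras meet only in the scalars, and they are larger than the scalars since $d_i\ge2$. So $\rho=1$.
\end{proof}

\section{The counterexample}\label{sec:counter}

\subsection{The form as a real or quaternionic structure}

Let $Q$ be a set of qubits and $\Omega=\Omega_Q$. Since $J^T=J^{-1}=-J$, the matrix $\Omega$ is real and orthogonal, and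
\[
\Omega^T=\Omega^{-1}=(-1)^{|Q|}\,\Omega .
\]
The map $Cv=\Omega\bar v$ on $H_Q$ is antiunitary, that is, conjugate-linear with $\langle Cv,Cw\rangle=\overline{\langle v,w\rangle}$. It satisfies
\begin{equation}\label{eq:C}
C^2=\Omega^2=(-1)^{|Q|}I,\qquad \langle Cv,w\rangle=v^T\Omega^Tw=(-1)^{|Q|}\,v^T\Omega w .
\end{equation}
A unitary $g$ commutes with $C$ iff $g\Omega=\Omega\bar g$. Multiplying by $\Omega^{-1}=\pm\Omega$ from both sides, we see that this is equivalent to $\Omega g=\bar g\Omega$, and hence, as $g^T\bar g=I$, to $g^T\Omega g=\Omega$. So $O(\Omega)$ consists of the unitaries that commute with $C$.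

\emph{$|Q|$ even.} Then $C^2=I$. Let $R=\{w:Cw=w\}$, so that $H_Q=R\oplus iR$. The inner product is real on $R$, because $\langle w,w'\rangle=\langle Cw,Cw'\rangle=\overline{\langle w,w'\rangle}$. The unitaries that commute with $C$ are the complex-linear extensions of the orthogonal maps of $R$, so $O(\Omega)\cong O(R)\cong O(2^{|Q|})$.

\emph{$|Q|$ odd.} Then $C^2=-I$ and $O(\Omega)$ is the compact symplectic group $Sp(2^{|Q|-1})$, which is connected. By \eqref{eq:C}, $\langle Cv,v\rangle=-v^T\Omega v=0$ since $\Omega$ is skew. So each unit vector $v$ starts an orthonormal basis $v,Cv,v_2,Cv_2,\dots$: the span of $v,Cv$ and its orthogonal complement are $C$-invariant, and we continue in the complement. The unitary that carries one such basis to another commutes with $C$. \emph{Hence for $|Q|$ odd, $O(\Omega)$ is transitive on the unit sphere of $H_Q$.}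

\subsection{Two, three and four qubits}

On two qubits write $v\in\mathbb C^2\otimes\mathbb C^2$ as a $2\times2$ matrix $X$ with singular values $s_1,s_2$. Then $v^T(J\otimes J)v=2\det X$, so
\[
\tfrac12\big(\|v\|_2^2+|v^T(J\otimes J)v|\big)=\tfrac12(s_1^2+s_2^2+2s_1s_2)=\tfrac12(s_1+s_2)^2 .
\]
So for $p=2$ the function $\nu$ is a multiple of the trace norm, and the theorem quoted in the introduction gives it a group of the conjectured form: the local unitaries and their products with the swap. There is no contradiction, since $SO(4)$ has only dimension $6$ and is already the image of $SU(2)\times SU(2)$.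

On three qubits $J^{\otimes3}$ is skew, so $v^TJ^{\otimes 3}v=0$, and its group is transitive on the unit sphere: a norm that is invariant under this group is invariant under all of $U(8)$.

On four qubits the form is symmetric and its group $O(16)$ has dimension $120$. A group $U(2)\otimes U(8)$ has dimension at most $4+64=68$, and finer or more balanced partitions do not give more. This count is the point of the following proof.

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
\emph{Norm.} Since $p$ is even, we are in the case $C^2=I$. Let $v=a+ib$ with $a,b\in R$. By \eqref{eq:C},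
\[
v^T\Omega v=\langle Cv,v\rangle=\langle a-ib,a+ib\rangle=\|a\|_2^2-\|b\|_2^2+2i\langle a,b\rangle .
\]
For $w\in R$ the numbers $\langle w,a\rangle$ and $\langle w,b\rangle$ are real, so $|\langle w,v\rangle|^2=\langle w,a\rangle^2+\langle w,b\rangle^2$. The maximum of this quadratic form over the unit sphere of $R$ is the largest eigenvalue of $aa^T+bb^T$ (in real coordinates on $R$), which equals that of the Gram matrix of $a,b$:
\begin{align*}
\max_{w\in R,\ \|w\|_2=1}|\langle w,v\rangle|^2
&=\lambda_{\max}\begin{pmatrix}\|a\|_2^2&\langle a,b\rangle\\ \langle a,b\rangle&\|b\|_2^2\end{pmatrix}\\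
&=\tfrac12\Big(\|a\|_2^2+\|b\|_2^2+\sqrt{(\|a\|_2^2-\|b\|_2^2)^2+4\langle a,b\rangle^2}\Big)=\nu(v)^2 ;
\end{align*}
the last step uses $\|v\|_2^2=\|a\|_2^2+\|b\|_2^2$. So $\nu$ is a maximum of seminorms, like $\|\cdot\|_P$ but with the vectors of $R$ in place of product vectors. As $\nu\ge\|\cdot\|_2/\sqrt2$, it is a norm.

\emph{Local invariance.} For $U=\bigotimes_jU_j$ with $U_j$ unitary we have $U^T\Omega U=\prod_j\det(U_j)\,\Omega$, so $|(Uv)^T\Omega Uv|=|v^T\Omega v|$.

\emph{Not of the conjectured form.} Every $g\in O(\Omega)$ is an isometry of $\nu$, and $O(\Omega)\cong O(N)$ has dimension $N(N-1)/2$. Suppose $\mathcal G=G_{P,\Sigma}$ for a partition $P$ with $r$ blocks, of dimensions $d_i\ge2$. By Lemma~\ref{lem:component}, $\mathcal G_0=G_P$.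

If $r=1$, then $\mathcal G\supset U(N)$ and $\nu$ is constant on the unit sphere. But $\nu(a)=1$ for a unit vector $a\in R$, while $\nu\big((a+ib)/\sqrt2\big)=1/\sqrt2$ for orthonormal $a,b\in R$.

If $r\ge2$, then $\dim G_P\le\sum_id_i^2$. For $d,e\ge2$ we have $(d^2-1)(e^2-1)\ge1$, that is, $d^2+e^2\le d^2e^2$. So merging two blocks does not decrease $\sum d_i^2$, and we may merge down to two blocks, of dimensions $d$ and $N/d$ with $2\le d\le N/2$. The function $x+N^2/x$ is convex, so on $4\le x=d^2\le N^2/4$ it is largest at the ends. Therefore
\[
\dim\mathcal G=\dim G_P\le4+\tfrac{N^2}4<\tfrac{N(N-1)}2\le\dim\mathcal G ,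
\]
a contradiction. The strict inequality says $N^2/4-N/2-4>0$ and holds for $N\ge16$. This is where $p\ge4$ is used.

\emph{The exact group.} Let $\beta(v)=v^T\Omega v$. By Lemma~\ref{lem:unitary}, $g\in\mathcal G$ iff $g$ is unitary and $|\beta(gv)|=|\beta(v)|$ for all $v$. Given such a $g$, the quotient $(\beta\circ g)/\beta$ is holomorphic of modulus $1$ on $\{\beta\ne0\}$. This set is connected: a complex line through two of its points leaves it in only finitely many points. So the quotient is a constant $c$ with $|c|=1$, and $\beta\circ g=c\beta$ everywhere by continuity. Since $g^T\Omega g$ and $c\,\Omega$ are symmetric matrices with the same quadratic form, $g^T\Omega g=c\,\Omega$, and $c^{-1/2}g\in O(\Omega)$. Conversely, $\mathbb T\cdot O(\Omega)$ preserves $\|\cdot\|_2$ and $|\beta|$.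
\end{proof}

\section{Lie algebras and supports}\label{sec:lie}

Let $\mathcal G$ be a closed group with $\mathcal L\subset\mathcal G\subset U(N)$. We prove the statements of Theorem~\ref{thm:structure} for every such $\mathcal G$, and will use them in this generality; by Lemma~\ref{lem:unitary} isometry groups are included.

\subsection{Reduction to a family of sets}

Let $\mathfrak g\subset\mathfrak u(N)$ be the Lie algebra of $\mathcal G$ and $\mathfrak g_{\mathbb C}=\mathfrak g+i\mathfrak g$. The compact algebra can be recovered from its complexification:
\begin{equation}\label{eq:real}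
\mathfrak g=\mathfrak g_{\mathbb C}\cap\mathfrak u(N).
\end{equation}
Indeed, if $X=a+ib$ is skew-Hermitian with $a,b\in\mathfrak g$, then $ib=X-a$ is both skew-Hermitian and Hermitian, so $b=0$.

For $A\subset[p]$ let
\[
M_A=\bigotimes_{j\in A}\mathfrak{sl}(n_j)\otimes\bigotimes_{j\notin A}\mathbb CI ,\qquad \mathfrak{gl}(H)=\bigoplus_{A\subset[p]}M_A ;
\]
the decomposition comes from $M_{n}=\mathbb CI\oplus\mathfrak{sl}(n)$ in each factor. We call $A$ the \emph{support} of the nonzero elements of $M_A$. The algebra $\mathfrak l=\bigoplus_jM_{\{j\}}\cong\bigoplus_j\mathfrak{sl}(n_j)$ acts on $\mathfrak{gl}(H)$ by commutators. Under it $M_A$ is an external tensor product of adjoint modules. These are irreducible because $\mathfrak{sl}(n)$ is simple for $n\ge2$, so $M_A$ is irreducible. The summand $\mathfrak{sl}(n_j)$ acts nontrivially on $M_A$ iff $j\in A$, so the $M_A$ are pairwise inequivalent. A submodule of a direct sum of pairwise inequivalent irreducible modules is the sum of those it contains. Now $\mathcal L\subset\mathcal G$ gives $\mathbb CI\oplus\mathfrak l\subset\mathfrak g_{\mathbb C}$, so $\mathfrak g_{\mathbb C}$ is an $\mathfrak l$-submodule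 and
\begin{equation}\label{eq:family}
\mathfrak g_{\mathbb C}=\mathbb CI\oplus\bigoplus_{A\in\mathcal A}M_A
\end{equation}
for a family $\mathcal A=\mathcal A(\mathcal G)$ of nonempty sets that contains all singletons. By \eqref{eq:real} the family $\mathcal A$ determines $\mathfrak g$, hence the identity component $\mathcal G_0$, and conversely.

\subsection{What a commutator does to supports}

On qubits the spaces $M_A$ are spanned by Pauli strings, that is, tensor products of the identity and the Pauli matrices $\sigma_x,\sigma_y,\sigma_z$. Two different Pauli matrices anticommute and their product is a multiple of the third. Each Pauli matrix has square $I$. So let $X,Y$ be strings with supports $A,B$, and let $D\subset A\cap B$ be the set of places where they carry \emph{different} Pauli matrices. Then $YX=(-1)^{|D|}XY$: the commutator is nonzero iff $|D|$ is odd, and then it is $2XY$, with support $(A\triangle B)\cup D$.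

\emph{Two qubits.} Either $\{1,2\}\in\mathcal A$ and $\mathfrak g_{\mathbb C}=\mathfrak{gl}_4$, or not, and $\mathcal G_0=\mathcal L$.

\emph{Three qubits.} Suppose $\{1,2,3\}\in\mathcal A$. Does this force a pair into $\mathcal A$? Two strings with support $\{1,2,3\}$ that do not commute differ in one or three places, and their product has support of size one or three. All other commutators involve $\mathfrak l$ or scalars and stay in the pieces $M_A$. Hence $\mathbb CI\oplus M_{\{1\}}\oplus M_{\{2\}}\oplus M_{\{3\}}\oplus M_{\{1,2,3\}}$ is closed under commutators. Without the scalars it has dimension $9+27=36$; it is the algebra $\mathfrak{sp}_8$ of the skew form $J^{\otimes3}$ (see Section~\ref{ssec:structure}).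

In general, $|(A\triangle B)\cup D|\equiv|A|+|B|+1 \pmod 2$ for $|D|$ odd, so the odd supports on qubits are always closed under commutators. A big index destroys this parity. Suppose for instance that $p=3$ and $\{1,2,3\}\in\mathcal A$ as before, but $n_3\ge3$, and let $\oplus\,0$ denote padding of a $2\times2$ matrix by zeros. Then
\[
\big[\sigma_x\otimes\sigma_z\otimes(\sigma_z\oplus0),\ \sigma_y\otimes\sigma_z\otimes(\sigma_z\oplus0)\big]=2i\,\sigma_z\otimes I\otimes(I_2\oplus0),
\]
and $I_2\oplus0$ has a nonzero scalar part \emph{and} a nonzero traceless part. So $\{1,3\}\in\mathcal A$. The following rule records both effects. Call $E\subset[p]$ \emph{good} if $|E|$ is odd or $E$ contains a big index. A good set is nonempty.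

\begin{lemma}[Rule (R)]\label{lem:R}
If $A,B\in\mathcal A$ and $E\subset A\cap B$ is good, then $(A\triangle B)\cup E\in\mathcal A$.
\end{lemma}

\begin{proof}
If $|E|$ is odd let $D=E$; otherwise let $D=E\setminus\{b\}$ with $b\in E$ big. So $|D|$ is odd, and $E\setminus D$ is empty or consists of one big index. Let $X=\bigotimes_{j\in A}x_j\otimes I\in M_A$ and $Y=\bigotimes_{j\in B}y_j\otimes I\in M_B$ with
\begin{itemize}
\item $x_j=\sigma_x\oplus0$, $y_j=\sigma_y\oplus0$ for $j\in D$, so that $x_jy_j=-y_jx_j=i\sigma_z\oplus0$;
\item $x_j=y_j=\sigma_z\oplus0$ for $j\in(A\cap B)\setminus D$, so that $x_jy_j=y_jx_j=I_2\oplus0$;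
\item $x_j$ for $j\in A\setminus B$ and $y_j$ for $j\in B\setminus A$ any nonzero traceless matrices.
\end{itemize}
Then $YX=(-1)^{|D|}XY=-XY$, so $[X,Y]=2XY$. The component of $XY$ in $M_{(A\triangle B)\cup E}$ is a tensor product of the following parts: $i\sigma_z\oplus0$ on $D$, which is traceless; the traceless part of $I_2\oplus0$ on $E\setminus D$, nonzero because $n_j\ge3$ there; the scalar part $\frac2{n_j}I$ of $I_2\oplus0$ on $(A\cap B)\setminus E$; the chosen traceless matrices on $A\triangle B$; and $I$ outside $A\cup B$. All parts are nonzero, so the component is nonzero. Since $[X,Y]\in\mathfrak g_{\mathbb C}$, \eqref{eq:family} gives $(A\triangle B)\cup E\in\mathcal A$.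
\end{proof}

\subsection{The families that satisfy Rule (R)}

The rule splits $[p]$ into classes. Inside a class, a big index or a single member of even size generates all nonempty subsets; otherwise exactly the odd subsets occur.

\begin{lemma}\label{lem:families}
There is exactly one pattern $P_1,\dots,P_r$ such that $\mathcal A$ consists of all nonempty subsets of the blocks of type U and all subsets of odd size of the blocks of type F.
\end{lemma}

\begin{proof}
\emph{Uniqueness.} Given such a pattern, any two elements of a block lie in a common member of $\mathcal A$ (a pair in type U, a triple in type F), and elements of different blocks do not. So $\mathcal A$ determines the blocks, and a block of at least three qubits has type U iff $\mathcal A$ contains a pair inside it. All other blocks have type U. For existence we argue in steps.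

\emph{(i) If $A\in\mathcal A$ and $E\subset A$ is good, then $E\in\mathcal A$.} Apply (R) with $B=A$.

\emph{(ii) Blocks.} Let $j\sim k$ iff $j=k$ or some member of $\mathcal A$ contains $j$ and $k$. This is an equivalence relation. For transitivity let $j,k\in A$ and $k,l\in B$ with $A,B\in\mathcal A$ and $j,k,l$ distinct. If $j\in B$ or $l\in A$ we are done. Otherwise $j,l\in A\triangle B$, and (R) with $E=\{k\}$ gives $(A\triangle B)\cup\{k\}\in\mathcal A$, which contains $j$ and $l$. Each member of $\mathcal A$ lies in one equivalence class. Let $Q$ be a class.

\emph{(iii) If $Q$ contains a big index $b$, all nonempty subsets of $Q$ are in $\mathcal A$.} Let $A$ be maximal among the members of $\mathcal A$ that contain $b$; there are some, as $\{b\}\in\mathcal A$. If there were a $k\in Q\setminus A$, pick $B\in\mathcal A$ with $b,k\in B$. The set $A\cap B$ is good, as $b\in A\cap B$, and (R) with $E=A\cap B$ gives $A\cup B\in\mathcal A$, contradicting maximality. So $Q\in\mathcal A$, and by (i) all good subsets of $Q$ are in $\mathcal A$. A nonempty $S\subset Q$ that is not good consists of qubits. Let $k\in S$. The good sets $S\cup\{b\}$ and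 $\{k,b\}$ are in $\mathcal A$; their symmetric difference is $S\setminus\{k\}$, and (R) with $E=\{k\}$ gives $S\in\mathcal A$.

From now on $Q$ consists of qubits, so that for subsets of $Q$ good means of odd size.

\emph{(iv) If $Q$ contains a member of $\mathcal A$ of even size, all nonempty subsets of $Q$ are in $\mathcal A$.}

First, \emph{every pair $\{i,k\}$ inside an even member $A\subset Q$ is in $\mathcal A$}: by (i) $A\setminus\{i\}\in\mathcal A$, and (R) for $A$ and $A\setminus\{i\}$ with $E=\{k\}$ gives $\{i,k\}\in\mathcal A$.

Second, \emph{if $j,k\in Q$ are distinct, $\{j,k\}\in\mathcal A$ and $l\in Q\setminus\{j,k\}$, then $\{j,l\}\in\mathcal A$.} Let $B\in\mathcal A$ with $j,l\in B$. If $|B|$ is even, use the first claim. If $|B|$ is odd and $k\in B$, then $\{j,k,l\}\in\mathcal A$ by (i), and (R) for $\{j,k,l\}$ and $\{j,k\}$ with $E=\{j\}$ gives $\{j,l\}\in\mathcal A$. If $|B|$ is odd and $k\notin B$, pick $i\in B\setminus\{j,l\}$. Then $\{i,j,l\}\in\mathcal A$ by (i), and (R) for $\{i,j,l\}$ and $\{j,k\}$ with $E=\{j\}$ gives $\{i,j,k,l\}\in\mathcal A$; the first claim gives $\{j,l\}\in\mathcal A$.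

Starting from one pair in $\mathcal A$ and applying the second claim at most twice, we obtain all pairs in $Q$. Finally, if $S\in\mathcal A$ lies in $Q$, $j\in S$ and $k\in Q\setminus S$, then (R) for $S$ and $\{j,k\}$ with $E=\{j\}$ gives $S\cup\{k\}\in\mathcal A$. By induction from the singletons, all nonempty subsets of $Q$ are in $\mathcal A$.

\emph{(v) If $|Q|\ge2$ and all members of $\mathcal A$ inside $Q$ have odd size, then $|Q|\ge3$ and these members are exactly the odd subsets of $Q$.} Any two elements of $Q$ lie in a member, which has odd size and hence at least three elements; so $|Q|\ge3$, and by (i) the two elements lie in a triple of $\mathcal A$. Let $a,b,c\in Q$ be distinct, and choose triples $\{a,b,x\},\{a,c,y\}\in\mathcal A$. If $x=c$ or $y=b$, then $\{a,b,c\}\in\mathcal A$. If $x=y$, the symmetric difference of the two triples is $\{b,c\}$, and (R) with $E=\{a\}$ gives $\{a,b,c\}\in\mathcal A$. Otherwise the triples meet exactly in $a$, and (R) with $E=\{a\}$ gives $\{a,b,c,x,y\}\in\mathcal A$, hence $\{a,b,c\}\in\mathcal A$ by (i). So all triples are in $\mathcal A$. If $S\in\mathcal A$ lies in $Q$, $j\in S$, and $k,l\in Q\setminus S$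 are distinct, then (R) for $S$ and $\{j,k,l\}$ with $E=\{j\}$ gives $S\cup\{k,l\}\in\mathcal A$. By induction from the singletons, all odd subsets are in $\mathcal A$.

The classes form the partition. Those in (v) get type F, all others type U (a class with one element contains just its singleton).
\end{proof}

\subsection{Proof of Theorem~\ref{thm:structure}}\label{ssec:structure}

\emph{The identity component.} By Lemma~\ref{lem:families},
\[
\mathfrak g_{\mathbb C}=\mathbb CI\oplus\mathfrak s_1\oplus\dots\oplus\mathfrak s_r,\qquad
\mathfrak s_i=\begin{cases}\mathfrak{sl}(H_{P_i})\otimes I&\text{type U},\\ \bigoplus_{A\subset P_i,\ |A|\text{ odd}}M_A&\text{type F}.\end{cases}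
\]
Let $P_i$ have type F and $\Omega=\Omega_{P_i}$. For $x\in\mathfrak{sl}(2)$ we have $x^TJ=-Jx$, by differentiating $U^TJU=J$ on $SL(2,\mathbb C)$. So $X^T\Omega=(-1)^{|A|}\Omega X$ for $X\in M_A$, $A\subset P_i$, viewed as an operator on $H_{P_i}$. Since the $M_A$ with $A\subset P_i$ make up all of $\mathfrak{gl}(H_{P_i})$, it follows that, as an algebra of operators on $H_{P_i}$,
\[
\mathfrak s_i=\{X\in\mathfrak{gl}(H_{P_i}):\ X^T\Omega+\Omega X=0\}.
\]
This is an orthogonal algebra of size $2^{|P_i|}\ge16$ if $|P_i|$ is even, and a symplectic algebra of size $2^{|P_i|}\ge8$ if $|P_i|$ is odd. The $M_A$ are closed under adjoints, so \eqref{eq:real} gives $\mathfrak g=i\mathbb RI\oplus\bigoplus_i(\mathfrak s_i\cap\mathfrak u(N))$, which is the Lie algebra of the group $K$ of the pattern. As $K$ is closed and connected, $\mathcal G_0=K$.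

The pattern is unique. Indeed, the same computation, read backwards, shows that if $\mathcal G_0$ is the group of some pattern, then this pattern is related to $\mathcal A(\mathcal G)$ as in Lemma~\ref{lem:families}, and the lemma allows only one such pattern.

\emph{The other components permute the blocks.} Let $h\in\mathcal G$. Conjugation by $h$ preserves $\mathfrak g_{\mathbb C}$, hence also $[\mathfrak g_{\mathbb C},\mathfrak g_{\mathbb C}]=\bigoplus_i\mathfrak s_i$. Here we use that all $\mathfrak s_i$ are simple: $\mathfrak{sl}(d)$ for $d\ge2$, $\mathfrak{so}(d)$ for $d\ge5$ and the symplectic algebras are. Since the simple ideals of a semisimple Lie algebra are unique, $h\mathfrak s_ih^{-1}=\mathfrak s_{\sigma(i)}$ for a permutation $\sigma$ of $[r]$. The unital associative algebra generated by $\mathfrak s_i$ is $\mathrm{End}(H_{P_i})\otimes I$, since $\mathfrak s_i$ contains $M_{\{j\}}$ for all $j\in P_i$ and $\bigotimes_{j\in P_i}(\mathbb CI+\mathfrak{sl}(n_j))=\mathrm{End}(H_{P_i})$. Hence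
\[
h\,(\mathrm{End}(H_{P_i})\otimes I)\,h^{-1}=\mathrm{End}(H_{P_{\sigma(i)}})\otimes I ,
\]
and $d_{\sigma(i)}=d_i$. Types agree as well: $\mathfrak{sl}(d)$ has dimension $d^2-1$, which for $d\ge8$ exceeds the dimension $d(d\mp1)/2$ of an orthogonal or symplectic algebra of size $d$.

\emph{The local factors.} Two blocks of type F with equal dimension have equally many qubits, and our identification of the blocks matches the qubits in increasing order; so $S_\sigma$ carries $\Omega_{P_i}$ to $\Omega_{P_{\sigma(i)}}$ and therefore $\mathfrak s_i$ to $\mathfrak s_{\sigma(i)}$. For type U the latter is clear. Thus conjugation by the unitary $S_\sigma^{-1}h$ maps each $\mathrm{End}(H_{P_i})\otimes I$ and each $\mathfrak s_i$ to itself. On the full matrix algebra $\mathrm{End}(H_{P_i})$ it is a $*$-automorphism, hence conjugation by a unitary $U_i$. Then $(U_1\otimes\dots\otimes U_r)^{-1}S_\sigma^{-1}h$ commutes with all $\mathrm{End}(H_{P_i})\otimes I$, hence with $\mathrm{End}(H)$. It is a unit scalar, which we absorb into $U_1$. So $h=S_\sigma(U_1\otimes\dots\otimes U_r)$.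

Let $P_i$ have type F, $\Omega=\Omega_{P_i}$ and $\Omega'=U_i^T\Omega U_i$. Since $U_i\mathfrak s_iU_i^{-1}=\mathfrak s_i$, both $X^T\Omega=-\Omega X$ and $X^T\Omega'=-\Omega'X$ hold for all $X\in\mathfrak s_i$. So $\Omega^{-1}\Omega'X=-\Omega^{-1}X^T\Omega'=X\Omega^{-1}\Omega'$, that is, $\Omega^{-1}\Omega'$ commutes with $\mathfrak s_i$, hence with $\mathrm{End}(H_{P_i})$. So $\Omega'=c\,\Omega$, where $|c|=1$ because both matrices are unitary, and $c^{-1/2}U_i\in O(\Omega)$.

\emph{No type F.} Then $K=G_P$. For $h=S_\sigma(\bigotimes_iU_i)\in\mathcal G$ we have $\bigotimes_iU_i\in K$, so $S_\sigma K=hK\subset\mathcal G$. Hence $\mathcal G=\bigcup_{\sigma\in\Sigma}S_\sigma G_P$ for a set $\Sigma$ of admissible permutations. \qed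

\section{Which groups are isometry groups}\label{sec:real}

\subsection{A norm sees only orbits}

For a closed group $G$ with $\mathcal L\subset G\subset U(N)$ let
\[
\hat G=\{g\in U(N):\ gGv=Gv\ \text{ for all }v\in H\}\supset G .
\]
This is the largest subgroup of $U(N)$ that preserves every $G$-orbit. A $G$-invariant norm is constant on $G$-orbits, so it is also $\hat G$-invariant. For example, if $G$ is transitive on the unit sphere, then $\hat G=U(N)$. The next lemma shows that there is no other restriction. The difficulty is to build one norm that remembers all $G$-orbits; finitely many well chosen orbits suffice.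

\begin{lemma}[Orbit criterion]\label{lem:orbit}
Let $G$ be closed with $\mathcal L\subset G\subset U(N)$. Then $\hat G$ is closed, and there is a locally unitarily invariant norm with isometry group exactly $\hat G$. Moreover, $G$ is the isometry group of some norm if and only if $\hat G=G$.
\end{lemma}

\begin{proof}
For a unit vector $y$ let $\mathrm{Stab}(Gy)=\{g\in U(N):gGy=Gy\}$. This is a closed subgroup, because $Gy$ is compact, and $\hat G$ is the intersection of these groups over all unit vectors $y$. So $\hat G$ is closed. A descending chain of closed subgroups of a compact Lie group becomes stationary, since at each proper step the dimension drops, or it stays and the number of components drops. Hence $\hat G=\bigcap_{i=1}^k\mathrm{Stab}(Gy_i)$ for finitely many unit vectors $y_1,\dots,y_k$ ($k\ge1$) in distinct orbits. The orbits $Gy_i$ are compact and disjoint, and for unit vectors $\mathrm{Re}\langle y,z\rangle=1$ only if $y=z$. So there is $\eta\in(0,1)$ with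
\[
\mathrm{Re}\langle y,z\rangle\le1-\eta\qquad\text{whenever }y\in Gy_i,\ z\in Gy_l,\ i\ne l .
\]
Choose distinct numbers $c_i\in(1-\eta,1)$ and let $B$ be the convex hull of $\bigcup_ic_iGy_i$. The set $B$ is compact, convex, invariant under $G\supset\mathbb T$, and it spans $H$ because $\mathcal L$ acts irreducibly. If $v_1,\dots,v_N\in B$ form a basis, then $B$ contains all $\sum t_kv_k$ with $\sum|t_k|\le1$, a neighborhood of $0$. So $B$ is the unit ball of a $G$-invariant, hence locally unitarily invariant, norm.

\emph{The extreme points of $B$ are exactly the points of $\bigcup_ic_iGy_i$.} All extreme points lie in this set. Let $y\in Gy_i$. The functional $\mathrm{Re}\langle y,\cdot\rangle$ takes the value $c_i$ at $c_iy$, values less than $c_i$ at the other points of $c_iGy_i$, and values at most $1-\eta<c_i$ on $c_lGy_l$ for $l\ne i$. So $c_iy$ is its only maximizer on $B$ and is extreme.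

An isometry of this norm is unitary by Lemma~\ref{lem:unitary}, and it permutes the extreme points of $B$. Since it preserves $\|\cdot\|_2$ and the $c_i$ are distinct, it preserves each $c_iGy_i$. So it lies in $\bigcap_i\mathrm{Stab}(Gy_i)=\hat G$. Conversely, $\hat G$ preserves $B$. This proves the existence of the norm, and with it the ``if'' part of the last claim. If $G$ is the isometry group of a norm and $g\in\hat G$, then $gv\in Gv$ and $\|gv\|=\|v\|$ for all $v$, so $g\in G$.
\end{proof}

\subsection{Product vectors}

To show that $\hat G$ is not much larger than $G$ we need properties of vectors that can be read off from their orbits. The first such property is to be a product vector; it fixes the blocks.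

\begin{lemma}\label{lem:product}
Let $P$ be a partition of $[p]$, and let $G'$ be a closed group with $\mathcal L\subset G'\subset U(N)$ that maps $P$-product vectors to $P$-product vectors. Then each $A\in\mathcal A(G')$ lies in one block of $P$.
\end{lemma}

\begin{proof}
Suppose that $A\in\mathcal A(G')$ meets a block, say $P_1$, and its complement $P_1^c$. Let $v=\bigotimes_je_1=v_1\otimes v'$ with $v_1\in H_{P_1}$, $v'\in H_{P_1^c}$. Let $\varphi,\alpha$ be functionals on $H_{P_1}$ and $\psi,\gamma$ functionals on $H_{P_1^c}$ with $\varphi(v_1)=\psi(v')=0$ and $\alpha(v_1)=\gamma(v')=1$. For $X$ in the Lie algebra $\mathfrak g'$ of $G'$, the vector $v(t)=e^{tX}v$ is a $P$-product vector, hence a product across $P_1\,|\,P_1^c$. Therefore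
\[
(\varphi\otimes\psi)(v(t))\,(\alpha\otimes\gamma)(v(t))=(\varphi\otimes\gamma)(v(t))\,(\alpha\otimes\psi)(v(t)).
\]
At $t=0$ both factors on the right vanish, as does the first factor on the left, and the second factor on the left is $1$. Differentiating at $t=0$ we get $(\varphi\otimes\psi)(Xv)=0$. This is complex-linear in $X$, so it holds for all $X\in\mathfrak g'_{\mathbb C}\supset M_A$. Take $X=\bigotimes_{j\in A}(\sigma_x\oplus0)\otimes I\in M_A$. Then $Xv=u_1\otimes u'$ is the product basis vector with $e_2$ at the places of $A$ and $e_1$ elsewhere. Since $A$ meets both $P_1$ and $P_1^c$, we have $u_1\perp v_1$ and $u'\perp v'$, so $\varphi=\langle u_1,\cdot\rangle$ and $\psi=\langle u',\cdot\rangle$ are allowed. But then $(\varphi\otimes\psi)(Xv)=1$, a contradiction.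
\end{proof}

\subsection{Proof of Theorem~\ref{thm:real}}

\emph{The exception.} Let $r=1$, type F, $p$ odd. Then $K\supset Sp(2^{p-1})$ is transitive on the unit sphere of $H$ by Section~\ref{sec:counter}. So a $K$-invariant norm is a multiple of $\|\cdot\|_2$, with connected isometry group $U(N)$. By uniqueness of the pattern, $U(N)\neq K$, so $K$ is not realized.

\emph{All other patterns.} By Lemma~\ref{lem:orbit} there is a norm with isometry group $\hat K$. Let $\mathcal A\subset\hat{\mathcal A}$ be the families of $K$ and $\hat K$. We show that they are equal; then $\hat K_0=K$. A $K$-orbit of a $P$-product vector consists of $P$-product vectors, so $\hat K$ maps $P$-product vectors to $P$-product vectors. By Lemma~\ref{lem:product} each member of $\hat{\mathcal A}$ lies in one block $P_i$. Since $\mathcal A\subset\hat{\mathcal A}$, the blocks of the pattern of $\hat K$ are again the $P_i$, and a block of type U keeps its type.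

It remains to exclude that a block of type F, say $P_1$, has type U for $\hat K$. In that case $SU(H_{P_1})\otimes I\subset\hat K$. We need a quantity that $K$ preserves and $SU(H_{P_1})\otimes I$ does not. The absolute value of the quadratic form of $\Omega=\Omega_{P_1}$ is one candidate, but if $|P_1|$ is odd, the form is skew and must be evaluated on \emph{pairs} of vectors. This is where a further block is needed. So let $d=\dim H_{P_1}\ge8$, let $W$ be the tensor product of the other blocks ($W=\mathbb C$ if $r=1$), write vectors of $H=H_{P_1}\otimes W$ in the standard product bases as $d\times\dim W$ matrices $X$, and let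
\[
f(X)=\|X^T\Omega X\|_F ,
\]
where $\|\cdot\|_F$ is the Frobenius norm. An element $g\otimes u\in K$, with $g$ acting on $H_{P_1}$ and $u$ on $W$, acts by $X\mapsto gXu^T$, and $g^T\Omega g=c\,\Omega$ with $|c|=1$. Hence $X^T\Omega X$ becomes $c\,u(X^T\Omega X)u^T$, and $f$ is $K$-invariant. As $\hat K$ preserves $K$-orbits, $f$ is $\hat K$-invariant, in particular invariant under $SU(d)\otimes I$. Here we write the basis of $\mathbb C^2$ as $e_0,e_1$ and the basis of $H_{P_1}$ as $e_s$ with binary strings $s$, and let $\mathbf 0=0\cdots0$, $\mathbf 1=1\cdots1$. Then $e_{\mathbf 0}^T\Omega e_{\mathbf 1}=1$, while $e_{\mathbf 0}^T\Omega e_s=0$ for $s\ne\mathbf 1$ and $e_{\mathbf 1}^T\Omega e_{\mathbf 1}=0$.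

\emph{$|P_1|$ even.} Let $w$ be a vector of the standard basis of $W$. Some element of $SU(d)$ moves $e_{\mathbf 0}\otimes w$ to $x\otimes w$ with $x=\frac1{\sqrt2}(e_{\mathbf 0}+e_{\mathbf 1})$. The values of $f$ are $|e_{\mathbf 0}^T\Omega e_{\mathbf 0}|=0$ and $|x^T\Omega x|=1$, since $\Omega$ is symmetric. Contradiction.

\emph{$|P_1|$ odd.} As we are not in the exceptional case, $r\ge2$ and $\dim W\ge2$. Let $w_1,w_2$ be two vectors of the standard basis of $W$. For $X=x_1\otimes w_1+x_2\otimes w_2$ the matrix $X^T\Omega X$ is skew, and its only possibly nonzero entries are $\pm x_1^T\Omega x_2$, so $f(X)=\sqrt2\,|x_1^T\Omega x_2|$. Some element of $SU(d)$ moves $e_{\mathbf 0}\otimes w_1+e_{0\cdots01}\otimes w_2$ to $e_{\mathbf 0}\otimes w_1+e_{\mathbf 1}\otimes w_2$. The values of $f$ are $0$ and $\sqrt2$. Contradiction. \qed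

\section{The exact range of the conjecture}\label{sec:range}

\begin{proof}[Proof of Theorem~\ref{thm:range}(a)]
If $m=0$, the conjecture holds. Otherwise we delete the one-dimensional factors, which does not affect the conjecture, so that all $n_j\ge2$ and $p=m$.

\emph{Sufficiency.} If $q\le2$, there are no blocks of type F, and the conjecture holds by Theorem~\ref{thm:structure}. If $m=q=3$, the only possible block of type F consists of all three qubits, with $r=1$. By Theorem~\ref{thm:real} its group is not the identity component of an isometry group, so again no block of type F occurs and Theorem~\ref{thm:structure} applies.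

\emph{Necessity.} Let $q\ge3$ and $m\ge4$, say with qubits $1,2,3$. Consider the pattern in which $\{1,2,3\}$ has type F and all other indices are singletons of type U. It has $r\ge2$ blocks, so by Theorem~\ref{thm:real} there is a norm whose isometry group $\mathcal G$ has the group of this pattern as identity component. If $\mathcal G=G_{P',\Sigma}$ for some partition $P'$, then $\mathcal G_0=G_{P'}$ by Lemma~\ref{lem:component}. This is the group of the pattern $P'$ with all blocks of type U, which contradicts the uniqueness in Theorem~\ref{thm:structure}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:range}(b)]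
Again let all $n_j\ge2$. Let $K=G_P$ and $G=G_{P,\Sigma}$. Since $S_\sigma KS_\sigma^{-1}=K$ and $\Sigma$ is a group, $G$ is a closed group. It maps $P$-product vectors to $P$-product vectors. So $G$-orbits of $P$-product vectors consist of $P$-product vectors, $\hat G$ preserves the set of these vectors, and by Lemma~\ref{lem:product} each member of $\mathcal A(\hat G)$ lies in one block. As $K\subset\hat G$, all nonempty subsets of blocks are members. So $\hat G_0=K$ and, by Theorem~\ref{thm:structure} (valid for $\hat G$, as noted in Section~\ref{sec:lie}), $\hat G=G_{P,\hat\Sigma}$ for a set $\hat\Sigma$. By Lemma~\ref{lem:component}(b) and $G\subset\hat G$ we have $\hat\Sigma\supset\Sigma$, and $\hat G=G$ iff $\hat\Sigma=\Sigma$. So by Lemma~\ref{lem:orbit}, $G$ is an isometry group iff $\hat\Sigma=\Sigma$.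

\emph{$r=1$, or $r=2$ with $d_1\ne d_2$, or $r=2$ with $d_1=d_2$ and $\Sigma=S_2$ (the full group of permutations of the two blocks).} Here $\Sigma$ consists of all admissible permutations, so $\hat\Sigma=\Sigma$.

\emph{$r=2$, $d_1=d_2$, $\Sigma=\{1\}$.} Then $G=K$. Identify both blocks with $\mathbb C^d$. By the singular value decomposition each $v$ is of the form $v=\sum_ks_k\,a_k\otimes b_k$ with orthonormal bases $(a_k)$, $(b_k)$ and $s_k\ge0$. The swapped vector $\sum_ks_k\,b_k\otimes a_k$ lies in $Kv$: choose unitaries with $U_1a_k=b_k$ and $U_2b_k=a_k$. So the swap $S$ satisfies $SKv=KSv=Kv$ for all $v$, that is, $S\in\hat G$. As $S\notin K$ by Lemma~\ref{lem:component}(b), $\hat G\ne G$ and $G$ is not an isometry group.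

\emph{$r\ge3$.} Now a norm can tell the blocks apart. Write $v$ as a $d_i\times(N/d_i)$ matrix $X_i$ with rows indexed by block $i$, let $\rho_i(v)=X_iX_i^*$, and let $f_i(v)=\mathrm{tr}\,\rho_i(v)^2$. This is a real polynomial in the real and imaginary parts of the coordinates of $v$. It is $K$-invariant, since $U_1\otimes\dots\otimes U_r$ changes $\rho_i(v)$ to $U_i\rho_i(v)U_i^*$. For $i\ne k$ the polynomial $f_i-f_k$ is not zero: choose $l\ne i,k$ and let $v$ be $\frac1{\sqrt2}(e_1\otimes e_1+e_2\otimes e_2)$ on blocks $i$ and $l$, tensored with one unit vector from each of the other blocks; then $f_i(v)=\frac12$ and $f_k(v)=1$. Hence $\prod_{i<k}(f_i-f_k)\ne0$, and there is a $v$ for which the numbers $f_1(v),\dots,f_r(v)$ are distinct. Let $\sigma\in\hat\Sigma$. Then $S_\sigma\in\hat G$, so $S_\sigma v\in Gv$, say $S_\sigma v\in S_\tau Kv=KS_\tau v$ with $\tau\in\Sigma$. So $f_k(S_\sigma v)=f_k(S_\tau v)$ for all $k$. Since $S_\sigma$ carries block $i$ to block $\sigma(i)$, we have $f_k(S_\sigma v)=f_{\sigma^{-1}(k)}(v)$, and likewise for $\tau$. As the values are distinct, $\sigma^{-1}=\tau^{-1}$ and $\sigma=\tau\in\Sigma$.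

\emph{The last sentence of (b).} Let $q\le2$ or $m=q=3$, and let $\mathcal G$ be an isometry group. By (a), after deletion of one-dimensional factors, $\mathcal G=G_{P,\Sigma}$ for some partition $P$ and some set $\Sigma$, and $\mathcal G\supset G_P$ by Lemma~\ref{lem:component}(a). By Lemma~\ref{lem:component}(b), $\Sigma=\{\sigma:S_\sigma\in\mathcal G\}$, which is a group as $S_\sigma S_\tau=S_{\sigma\tau}$. So $\mathcal G$ is one of the groups considered, and not an excluded one since it is an isometry group. The converse is the first part of (b).
\end{proof}

\begin{remark}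
For $p=2$ and $n_1,n_2\ge2$ we have $m=2$, so Theorem~\ref{thm:range} applies and returns the theorem on matrix norms quoted in the introduction. The partition with $r=1$ gives $\mathcal G=U(N)$ and a multiple of the Frobenius norm. The partition with $r=2$ gives the maps $X\mapsto UXW$ and, if $n_1=n_2$, necessarily also $X\mapsto UX^TW$, because $\Sigma=\{1\}$ is excluded. The exceptions in Theorems~\ref{thm:real} and~\ref{thm:range}(b) have the same cause: a group that is too small for its orbits. In the first case the orbits are spheres; in the second they are the sets of matrices with given singular values.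
\end{remark}

\begin{thebibliography}{9}

\bibitem{Talk}
\emph{Isometries Of Locally Unitarily Invariant Norms}, \texttt{http://www.njohnston.ca/wp-content/uploads/2010/08/memphis\_talk.pdf}.

\bibitem{Sourour}
Sourour, 1981.

\bibitem{LiTsing}
Li, Tsing, 1990.

\bibitem{DjokovicLi}
{\fontencoding{T1}\selectfont\DJ}okovi\'c, Li, 1994.

\end{thebibliography}
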